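\title{Propagation in Cartesian products of paths}

\begin{abstract}
A set $S$ of vertices covers a graph $G$ if, starting from $S$, every vertex becomes covered under the rule that a covered vertex with exactly one uncovered neighbor covers that neighbor. Let $\rho(G)$ be the least size of a covering set. We prove the conjecture that $\rho(P_{n_1}\times\dots\times P_{n_d})=n_1n_2\cdots n_{d-1}$ for a Cartesian product of paths with $n_1\le\dots\le n_d$. The lower bound comes from a block matrix supported on the grid, with noncommuting $k\times k$ blocks built from a root of unity, whose nullity is $k\,n_1\cdots n_{d-1}$. The same argument gives $\rho(H_1\times\dots\times H_r\times P_m)=|V(H_1)|\cdots|V(H_r)|$ whenever each $H_i$ supports a matrix whose $m$-th power is zero. This holds for graphs whose components have at most $m$ vertices and, when $m\ge2$, for complete graphs of any order.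
\end{abstract}

\section{The propagation problem on a grid}\label{sec:intro}

All graphs are finite, simple and nonempty, all matrices are over $\mathbb C$, and empty products equal $1$. Let $G=(V,E)$ be a graph and $S\subseteq V$. The vertices of $S$ are declared \emph{covered}, and then the \emph{propagation rule} is applied until it covers nothing new: if $u$ is covered and all neighbors of $u$ except one neighbor $v$ are covered, then $v$ becomes covered \emph{via} $u$. The final set does not depend on the order of the steps, because covering further vertices leaves a step from $u$ to $v$ available until $v$ is covered. The set $S$ \emph{covers} $G$ if every vertex ends up covered, and $\rho(G)$ is the least size of such a set.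

The number $\rho(G)$ measures how many vertices must be given before the rest can be deduced one at a time. For the path $P_n$ with vertices $1,\dots,n$ an end vertex suffices, so $\rho(P_n)=1$. In any graph the first step needs a vertex $u$ and all but one of its neighbors in $S$, so $\rho(G)$ is at least the minimum degree of $G$. For the complete graph $K_n$ with $n\ge2$ this gives $\rho(K_n)=n-1$.

The \emph{Cartesian product} $H_1\times\dots\times H_r$ has vertex set $V(H_1)\times\dots\times V(H_r)$; two vertices are adjacent if they differ in exactly one coordinate $i$ and their $i$-th coordinates are adjacent in $H_i$. For $r=0$ it is a single vertex. A product with a path can be swept from one end. In $H\times P_m$, call $V(H)\times\{t\}$ the \emph{layer} $t$.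

\begin{lemma}\label{lem:sweep}
For every graph $H$ and every $m\ge1$, layer $1$ covers $H\times P_m$. Hence $\rho(H\times P_m)\le|V(H)|$.
\end{lemma}

\begin{proof}
Suppose that layers $1,\dots,t$ are covered and $t<m$. Every neighbor of $(v,t)$ other than $(v,t+1)$ lies in layer $t-1$ or $t$, so $(v,t+1)$ becomes covered via $(v,t)$, for each $v\in V(H)$. Induction on $t$ finishes the proof.
\end{proof}

A grid $P_{n_1}\times\dots\times P_{n_d}$ can be swept in any of its $d$ directions, at the cost of the product of the other $d-1$ side lengths, and the longest direction is the cheapest. It is conjectured in \cite{source} that no covering set does better: if $n_1\le\dots\le n_d$, then $\rho(P_{n_1}\times\dots\times P_{n_d})=n_1n_2\cdots n_{d-1}$. The equality is known for $d=2$ and for the hypercube $n_1=\dots=n_d=2$, where the value is $2^{d-1}$.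

The difficulty is the lower bound. The minimum degree of the grid is at most $d$, so the degree bound is far too weak. Moreover, a covering set need not be a layer, and propagation need not keep to one direction. In $P_3\times P_3$ the set $\{(1,1),(1,2),(2,2)\}$ covers the remaining vertices by the steps
\[
\begin{array}{lll}
(1,1)\to(2,1), & (1,2)\to(1,3), & (2,1)\to(3,1),\\
(1,3)\to(2,3), & (2,2)\to(3,2), & (2,3)\to(3,3).
\end{array}
\]
We prove the conjecture by linear algebra, which treats all covering sets at once.

\begin{theorem}\label{thm:grid}
If $n_1\le\dots\le n_d$ and $G=P_{n_1}\times\dots\times P_{n_d}$, then $\rho(G)=n_1n_2\cdots n_{d-1}$.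
\end{theorem}

The proof uses one property of the shorter paths, and this property makes sense for any graph. An \emph{$H$-matrix} is a complex matrix $A$ indexed by $V(H)$ such that for $u\ne v$ we have $A_{uv}\ne0$ if and only if $uv\in E(H)$. The diagonal is arbitrary, and $A$ need not be symmetric. Let $\nu(H)$ be the least $m\ge1$ such that some $H$-matrix $A$ satisfies $A^m=0$; part (b) below shows that such an $m$ exists.

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] If $H_1,\dots,H_r$ are arbitrary graphs with $\nu(H_i)\le m$ for all $i$, then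
\[
\rho(H_1\times\dots\times H_r\times P_m)=|V(H_1)|\cdots|V(H_r)|.
\]
\item[(b)] $\nu(H)$ is at most the largest order of a connected component of $H$. Hence the conclusion of (a) holds for all graphs $H_i$ whose components have at most $m$ vertices.
\item[(c)] $\nu(K_n)\le2$. Hence for $m\ge2$, factors $K_n$ of any order may be used in (a). For example, $\rho(K_{a_1}\times\dots\times K_{a_r}\times P_2)=a_1\cdots a_r$.
\item[(d)] The order bound in (b) is best possible: for every $m\ge1$,
\[
\rho(P_{m+1}\times P_m)\le m<m+1=|V(P_{m+1})|.
\]
\end{enumerate}
\end{theorem}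

Sections~\ref{sec:null} and~\ref{sec:path} bound $\rho$ from below by a nullity and reduce the computation of that nullity to an identity $Y^m=0$. Section~\ref{sec:cube} shows on the cube why the first choice of $Y$ fails and how noncommuting blocks repair it. Sections~\ref{sec:roots} and~\ref{sec:product} carry out the repair in general and prove Theorems~\ref{thm:general}(a) and~\ref{thm:grid}; Section~\ref{sec:nu} proves the rest of Theorem~\ref{thm:general}.

\section{Null vectors vanish along propagation}\label{sec:null}

Let $A$ be a $G$-matrix and $Ax=0$. Row $u$ of this system involves only $x_u$ and the values of $x$ at the neighbors of $u$, the latter with nonzero coefficients. If all of these values but one neighbor's are zero, then the last one is zero too. This is the propagation rule, with ``covered'' read as ``$x$ vanishes''. We need the same observation for vector values $x_v\in\mathbb C^k$, where invertible blocks replace nonzero coefficients.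

\begin{lemma}\label{lem:null}
Let $G=(V,E)$ be a graph and $k\ge1$. Let $M=(M_{uv})_{u,v\in V}$ be a block matrix with blocks $M_{uv}\in\mathbb C^{k\times k}$ such that for $u\ne v$ the block $M_{uv}$ is zero if $uv\notin E$ and invertible if $uv\in E$. The blocks $M_{uu}$ are arbitrary. Then $\dim\ker M\le k\,\rho(G)$.
\end{lemma}

\begin{proof}
Let $S$ cover $G$ with $|S|=\rho(G)$, and let $x=(x_v)_{v\in V}\in\ker M$, $x_v\in\mathbb C^k$, vanish on $S$. We show that $x_v=0$ for each vertex $v$, in the order in which the vertices become covered. Suppose that $v$ becomes covered via $u$. At that moment $u$ and its neighbors $w\ne v$ are covered, so $x_u=0$ and $x_w=0$ by induction. Block row $u$ of $Mx=0$ reads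
\[
M_{uu}x_u+\sum_{w:\,uw\in E}M_{uw}x_w=0,
\]
and it reduces to $M_{uv}x_v=0$. Since $M_{uv}$ is invertible, $x_v=0$. Hence $x=0$, and restriction to $S$ is an injective linear map from $\ker M$ to $(\mathbb C^k)^S$, a space of dimension $k\rho(G)$.
\end{proof}

Nonzero blocks on the edges would not be enough. For $G=P_2$ and $k=2$, let all four blocks be $\operatorname{diag}(1,0)$; then $M$ has rank $1$ and nullity $3>2=k\rho(P_2)$.

By Lemmas~\ref{lem:sweep} and~\ref{lem:null}, the equality $\rho(H\times P_m)=|V(H)|$ follows once we find, for some $k$, a block matrix on $H\times P_m$ of nullity $k|V(H)|$. The block rows of layers $1,\dots,m-1$ determine a null vector, layer after layer, from its values on layer $1$. So we are asking for a matrix in which the equations of layer $m$ hold automatically, whatever the values on layer $1$.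

\section{A nilpotent matrix on a path}\label{sec:path}

We build matrices on product graphs from Kronecker products. Recall that $(A\otimes B)_{(u,a),(v,b)}=A_{uv}B_{ab}$ and $(A\otimes B)(C\otimes D)=AC\otimes BD$. If $Y$ is an $H$-matrix and $N$ is a $P_m$-matrix, then $Y\otimes I+I\otimes N$ is an $(H\times P_m)$-matrix: the first term fills the edges inside the layers, the second the edges between them. Its kernel is easy to compute when $N$ is nilpotent.

A $P_n$-matrix is a tridiagonal matrix whose sub- and superdiagonal entries are all nonzero. The adjacency matrix of $P_n$ with $n\ge 2$ is not nilpotent, since a real symmetric nilpotent matrix is zero. To find a nilpotent one, consider the homogeneous polynomials of degree $n-1$ in $x,y$ with the monomial basis. The operators $x\partial_x$ and $y\partial_y$ are diagonal, while $x\partial_y$ and $y\partial_x$ shift the exponent of $x$ by one. So every combination of the four is tridiagonal, and it remains to choose one that contains both shifts and is nilpotent.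

\begin{lemma}\label{lem:path}
For each $n\ge1$ there are a $P_n$-matrix $N_n$ and a basis $f_1,\dots,f_n$ of $\mathbb C^n$ with $N_nf_1=0$ and $N_nf_j=f_{j-1}$ for $2\le j\le n$. In particular $N_n^n=0$.
\end{lemma}

\begin{proof}
Let $N=(x-y)(\partial_x+\partial_y)$ act on the homogeneous polynomials of degree $n-1$ in $x,y$, and let $N_n$ be its matrix in the basis $b_a=x^{a-1}y^{n-a}$, $1\le a\le n$. Then
\begin{align*}
Nb_a&=(x-y)\bigl((a-1)x^{a-2}y^{n-a}+(n-a)x^{a-1}y^{n-a-1}\bigr)\\
&=-(a-1)\,b_{a-1}+(2a-n-1)\,b_a+(n-a)\,b_{a+1}.
\end{align*}
The coefficient of $b_{a-1}$ is nonzero for $a\ge2$ and that of $b_{a+1}$ is nonzero for $a\le n-1$, so $N_n$ is a $P_n$-matrix.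

Put $s=x-y$. The operator $N$ obeys the product rule $N(fg)=N(f)g+fN(g)$, and $N(x)=N(y)=s$, so $N(s)=0$. Therefore $N(s^{n-j}y^{j-1})=(j-1)s^{n-j+1}y^{j-2}$. Since $s,y$ is a basis of the linear forms, the polynomials $f_j=s^{n-j}y^{j-1}/(j-1)!$, $1\le j\le n$, form a basis of our space, and $Nf_1=0$, $Nf_j=f_{j-1}$ for $j\ge2$.
\end{proof}

For example,
\[
N_2=\begin{pmatrix}-1&-1\\ 1&1\end{pmatrix},\qquad
N_3=\begin{pmatrix}-2&-1&0\\ 2&0&-2\\ 0&1&2\end{pmatrix}.
\]
The exponent $n$ cannot be lowered: for $n\ge2$ and any $P_n$-matrix $A$, the $(1,n)$ entry of $A^{n-1}$ is $A_{12}A_{23}\cdots A_{n-1,n}\ne0$. Thus $\nu(P_n)=n$.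

\begin{lemma}\label{lem:kernel}
Let $Y$ be a linear operator on a finite-dimensional complex vector space $U$, let $m\ge1$, and let $M=Y\otimes I+I\otimes N_m$ on $U\otimes\mathbb C^m$. Then $\dim\ker M=\dim\ker Y^m$. In particular, $\dim\ker M=\dim U$ if $Y^m=0$.
\end{lemma}

\begin{proof}
With the basis of Lemma~\ref{lem:path}, write $z\in U\otimes\mathbb C^m$ uniquely as $z=\sum_{j=1}^mw_j\otimes f_j$ with $w_j\in U$, and set $w_{m+1}=0$ and $f_0=0$. Then $M(w_j\otimes f_j)=Yw_j\otimes f_j+w_j\otimes f_{j-1}$, so
\[
Mz=\sum_{j=1}^m(Yw_j+w_{j+1})\otimes f_j .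
\]
Hence $Mz=0$ if and only if $w_{j+1}=-Yw_j$ for $1\le j<m$ and $Yw_m=0$. The first conditions say that $w_j=(-Y)^{j-1}w_1$ for all $j\le m$, and the last then reads $(-1)^{m-1}Y^mw_1=0$. So $z\mapsto w_1$ is an isomorphism from $\ker M$ onto $\ker Y^m$.
\end{proof}

The shape of $M$ is read in the basis $b_1,\dots,b_m$, whose members correspond to the layers, and its kernel in the basis $f_1,\dots,f_m$, which mixes the layers. The nullity is the same in both.

These lemmas already settle $d=2$. For $n_1\le n_2$ take $Y=N_{n_1}$ and $m=n_2$. Then $Y^m=0$, so $N_{n_1}\otimes I+I\otimes N_{n_2}$ is a $(P_{n_1}\times P_{n_2})$-matrix of nullity $n_1$, and Lemma~\ref{lem:null} with $k=1$ gives $\rho(P_{n_1}\times P_{n_2})\ge n_1$.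

\section{The cube}\label{sec:cube}

Consider $G=P_2\times P_2\times P_2$, where we want $\rho(G)\ge4$, and write $N=N_2$. A layer is the square $P_2\times P_2$, and the natural matrix on it is $Y=N\otimes I+I\otimes N$. The two terms commute and square to zero, but
\[
Y^2=N^2\otimes I+2\,N\otimes N+I\otimes N^2=2\,N\otimes N\ne0 .
\]
As $N\otimes N$ has rank $1$, Lemma~\ref{lem:kernel} gives nullity $3$, and we obtain only $\rho(G)\ge3$. The loss occurs in general. Let $Y$ be the analogous sum of $N_{n_1},\dots,N_{n_{d-1}}$, and let $\ell=\sum_{i<d}(n_i-1)$. In the multinomial expansion of $Y^\ell$ only the term $N_{n_1}^{n_1-1}\otimes\dots\otimes N_{n_{d-1}}^{n_{d-1}-1}$ survives, and it is nonzero. So $Y^{n_d}=0$ requires $n_d>\ell$, while the theorem assumes only $n_d\ge n_{d-1}$.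

The mixed term $2\,N\otimes N$ comes from the two orders in which the two summands can be applied. We make the two orders cancel by giving the summands anticommuting weights. Let
\[
T=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad ZT=\begin{pmatrix}0&1\\-1&0\end{pmatrix}=-TZ,
\]
and on $U=\mathbb C^2\otimes\mathbb C^2\otimes\mathbb C^2$ put $Y=N\otimes I\otimes T+I\otimes N\otimes Z$. Now
\[
Y^2=N^2\otimes I\otimes T^2+N\otimes N\otimes(TZ+ZT)+I\otimes N^2\otimes Z^2=0 .
\]
By Lemma~\ref{lem:kernel}, the $16\times16$ matrix $M=Y\otimes I+I\otimes N$ has nullity $\dim U=8$. View $M$ as a matrix of $2\times2$ blocks indexed by the eight vertices of the cube, each block acting on the third tensor factor of $U$. The edges in the three directions carry the blocks $\pm T$, $\pm Z$, $\pm I$, which are invertible, and all other off-diagonal blocks vanish. Lemma~\ref{lem:null} gives $8\le2\rho(G)$, that is, $\rho(G)\ge4$. The block size multiplies both sides of the inequality, so it costs nothing.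

\section{Matrices that commute up to a root of unity}\label{sec:roots}

For a longest side $m$ we need all mixed terms of an $m$-th power to cancel. The sign $-1$ is replaced by a \emph{primitive $m$-th root of unity}, a number $\omega\in\mathbb C$ with $\omega^m=1$ and $\omega^j\ne1$ for $0<j<m$, such as $e^{2\pi i/m}$. For $m=3$ and $QP=\omega PQ$, the terms of $(P+Q)^3$ with two factors $P$ add up to $PPQ+PQP+QPP=(1+\omega+\omega^2)P^2Q=0$. These three words are the cyclic shifts of one word, and cyclic shifts give the general proof.

\begin{lemma}\label{lem:binomial}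
Let $\omega$ be a primitive $m$-th root of unity and let $P,Q$ be square matrices with $QP=\omega PQ$. Then $(P+Q)^m=P^m+Q^m$.
\end{lemma}

\begin{proof}
Let $\mathcal W_j$ be the set of words $w=w_1w_2\cdots w_m$ in the two letters $P,Q$ with exactly $j$ letters $P$, let $[w]$ be the matrix product that $w$ spells, and let $\Sigma_j=\sum_{w\in\mathcal W_j}[w]$. Then $(P+Q)^m=\sum_{j=0}^m\Sigma_j$ with $\Sigma_0=Q^m$ and $\Sigma_m=P^m$. It remains to show that $\Sigma_j=0$ for $0<j<m$.

The cyclic shift $\sigma(w)=w_2\cdots w_mw_1$ is a bijection of $\mathcal W_j$. We claim that $[w]=\omega^j[\sigma(w)]$. If $w_1=Q$, moving it to the right end passes $j$ letters $P$, each at the cost of a factor $\omega$, and letters $Q$ at no cost; the total factor is $\omega^j$. If $w_1=P$, it passes $m-j$ letters $Q$, each at the cost of a factor $\omega^{-1}$ since $PQ=\omega^{-1}QP$; the total factor is $\omega^{-(m-j)}=\omega^j$ because $\omega^m=1$. Summing the claim over $\mathcal W_j$ gives $\Sigma_j=\omega^j\Sigma_j$. For $0<j<m$ we have $\omega^j\ne1$, so $\Sigma_j=0$.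
\end{proof}

Primitivity is needed. For $m=4$ and $\omega=-1$ we have $(P+Q)^2=P^2+Q^2$ with $P^2$ and $Q^2$ commuting, so $(P+Q)^4=P^4+2P^2Q^2+Q^4$.

Next we need one weight $g_i$ for each direction, invertible so that Lemma~\ref{lem:null} applies. Scalars will not do: if $g_2g_1=\omega g_1g_2$ for invertible $k\times k$ matrices, then determinants give $\omega^k=1$, so $m$ divides $k$. For two directions, the matrices $T$ and $Z$ of the cube have $m\times m$ analogues. For more directions we take tensor products of them.

\begin{lemma}\label{lem:weights}
Let $\omega$ be a primitive $m$-th root of unity and $r\ge0$. There are invertible matrices $g_1,\dots,g_r$ of size $k=m^r$ with $g_ig_j=\omega g_jg_i$ for all $i>j$.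
\end{lemma}

\begin{proof}
Let $e_0,\dots,e_{m-1}$ be the standard basis of $\mathbb C^m$, with indices modulo $m$, and define $Ze_t=\omega^te_t$ and $Te_t=e_{t+1}$. The first definition is consistent modulo $m$ because $\omega^m=1$. Both matrices are invertible, and $ZTe_t=\omega^{t+1}e_{t+1}=\omega TZe_t$, so $ZT=\omega TZ$. On $(\mathbb C^m)^{\otimes r}$ put
\[
g_i=Z^{\otimes(i-1)}\otimes T\otimes I^{\otimes(r-i)},
\]
which is invertible as a Kronecker product of invertible matrices. Let $i>j$ and compare the factors of $g_i$ and $g_j$ in position $p$. For $p<j$ both are $Z$, and for $p>j$ the factor of $g_j$ is $I$; in these positions the factors commute. For $p=j$ the factor of $g_i$ is $Z$ and that of $g_j$ is $T$. Products are taken position by position, so $g_ig_j=\omega g_jg_i$.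
\end{proof}

\section{Products with a path}\label{sec:product}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Write $H=H_1\times\dots\times H_r$, $h=|V(H)|=\prod_i|V(H_i)|$ and $G=H\times P_m$. Lemma~\ref{lem:sweep} gives $\rho(G)\le h$. For the lower bound, choose $H_i$-matrices $A_i$ with $A_i^{\nu(H_i)}=0$; then $A_i^m=0$ since $\nu(H_i)\le m$. Let $\omega$ be a primitive $m$-th root of unity, and take $k,g_1,\dots,g_r$ as in Lemma~\ref{lem:weights}.

\emph{The operator on a layer.} On $\mathbb C^{V(H)}=\mathbb C^{V(H_1)}\otimes\dots\otimes\mathbb C^{V(H_r)}$ let $\hat A_i=I\otimes\dots\otimes A_i\otimes\dots\otimes I$, with $A_i$ in position $i$. Its $(u,v)$ entry is $(A_i)_{u_iv_i}$ if $u$ and $v$ agree in all coordinates other than $i$, and $0$ otherwise. On $U=\mathbb C^{V(H)}\otimes\mathbb C^k$ put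
\[
X_i=\hat A_i\otimes g_i,\qquad Y_j=X_1+\dots+X_j\quad(0\le j\le r),\qquad Y=Y_r .
\]
For $i\ne j$ the matrices $\hat A_i$ and $\hat A_j$ act on different tensor factors and commute. Hence for $i>j$
\[
X_iX_j=\hat A_i\hat A_j\otimes g_ig_j=\omega\,\hat A_j\hat A_i\otimes g_jg_i=\omega X_jX_i .
\]
Summing over the terms of $Y_j$ gives $X_{j+1}Y_j=\omega Y_jX_{j+1}$. This is where the same factor $\omega$ for all pairs $i>j$ is needed. Lemma~\ref{lem:binomial} with $P=Y_j$ and $Q=X_{j+1}$ gives $Y_{j+1}^m=Y_j^m+X_{j+1}^m$, and $Y_0=0$. By induction on $j$,
\[
Y^m=\sum_{i=1}^rX_i^m=\sum_{i=1}^r\,(I\otimes\dots\otimes A_i^m\otimes\dots\otimes I)\otimes g_i^m=0 .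
\]
This is the only use of the hypothesis $\nu(H_i)\le m$.

\emph{The matrix on $G$.} Let $N=N_m$ and $M=Y\otimes I+I\otimes N$ on $U\otimes\mathbb C^m$. By Lemma~\ref{lem:kernel}, $\dim\ker M=\dim U=kh$. Group the coordinates of $U\otimes\mathbb C^m=\mathbb C^{V(H)}\otimes\mathbb C^k\otimes\mathbb C^m$ by the vertex $(u,t)\in V(H)\times V(P_m)$. Then $M$ is a block matrix indexed by $V(G)$ with $k\times k$ blocks
\[
M_{(u,t),(v,t')}=\delta_{tt'}\sum_{i=1}^r(\hat A_i)_{uv}\,g_i+\delta_{uv}\,N_{tt'}\,I_k ,
\]
where $\delta$ is the Kronecker delta. Let $(u,t)\ne(v,t')$. If these vertices differ in at least two of the $r+1$ coordinates, every term vanishes. If they differ only in coordinate $i\le r$, the block is $(A_i)_{u_iv_i}g_i$, which is invertible when $u_iv_i\in E(H_i)$ and zero otherwise. If they differ only in the last coordinate, the block is $N_{tt'}I_k$, which is invertible when $|t-t'|=1$ and zero otherwise. So the off-diagonal blocks are invertible on the edges of $G$ and zero elsewhere. Lemma~\ref{lem:null} gives $kh=\dim\ker M\le k\rho(G)$, that is, $\rho(G)\ge h$.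
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:grid}]
Let $r=d-1$, $m=n_d$ and $H_i=P_{n_i}$ for $i\le d-1$. By Lemma~\ref{lem:path}, $\nu(H_i)\le n_i\le n_d=m$. Theorem~\ref{thm:general}(a) gives $\rho(G)=n_1\cdots n_{d-1}$.
\end{proof}

Since $\nu(P_n)=n$, the hypothesis $\nu(H_i)\le m$ for paths is exactly the condition that $P_m$ is a longest factor.

\section{Nilpotent matrices on graphs}\label{sec:nu}

It remains to bound $\nu(H)$. For a general graph on $n$ vertices we fix the off-diagonal entries and solve for the $n$ diagonal entries so that the $n$ nonleading coefficients of the characteristic polynomial vanish. For $H=P_2$ with off-diagonal entries $1$, the equations are $t_1+t_2=0$ and $t_1t_2-1=0$, with solution $t_1=i$, $t_2=-i$; there is no real solution. In general, $n$ polynomial equations in $n$ complex unknowns can be inconsistent, so we pass to projective space, where solutions exist, and check that none lies at infinity. The existence of such a diagonal is a case of Friedland's theorem on the additive inverse eigenvalue problem; the proof below is direct.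

A \emph{form} is a homogeneous polynomial, and a \emph{variety} in $\mathbb P^n=\mathbb P^n(\mathbb C)$ is an irreducible Zariski-closed subset. The factors of a nonzero form are forms, and the zero set of an irreducible form of positive degree is a variety of dimension $n-1$. The projective dimension theorem \cite[Thm.~I.7.2]{hartshorne} states that if $\Gamma,D\subseteq\mathbb P^n$ are varieties, then every irreducible component of $\Gamma\cap D$ has dimension at least $\dim\Gamma+\dim D-n$, and $\Gamma\cap D\ne\emptyset$ if this number is nonnegative.

\begin{lemma}\label{lem:forms}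
Any $n$ nonzero forms $F_1,\dots,F_n$ of positive degree in $t_0,\dots,t_n$ have a common zero in $\mathbb C^{n+1}\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $D_j\subseteq\mathbb P^n$ be the zero set of an irreducible factor of $F_j$, and let $\Gamma_0=\mathbb P^n$. Suppose that $j<n$ and $\Gamma_j$ is a variety of dimension at least $n-j$ on which $F_1,\dots,F_j$ vanish. Then $\dim\Gamma_j+\dim D_{j+1}-n\ge n-j-1\ge0$, so $\Gamma_j\cap D_{j+1}$ is nonempty and has a component $\Gamma_{j+1}$ of dimension at least $n-j-1$. Any point of $\Gamma_n$ is a common zero.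
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
We first show that every graph $H$ on $n$ vertices has an $H$-matrix $A$ with $A^n=0$. Let $B$ be the adjacency matrix of $H$, and for $t_0\in\mathbb C$ and $t=(t_1,\dots,t_n)\in\mathbb C^n$ let $C(t_0,t)=t_0B+\operatorname{diag}(t)$. Its characteristic polynomial is
\[
\det\bigl(\lambda I-C(t_0,t)\bigr)=\lambda^n+\sum_{j=1}^n(-1)^jF_j(t_0,t)\,\lambda^{n-j},
\]
where $F_j$ is the sum of the principal $j\times j$ minors of $C(t_0,t)$. The entries of $C$ are linear forms in $t_0,\dots,t_n$, so $F_j$ is a form of degree $j$. It is nonzero, because $F_j(0,t)$ is the elementary symmetric polynomial $e_j(t)$. By Lemma~\ref{lem:forms} there is a point $(t_0,t)\ne0$ at which all $F_j$ vanish, so that $A=C(t_0,t)$ has characteristic polynomial $\lambda^n$. If $t_0=0$, this polynomial is $\prod_i(\lambda-t_i)$, which forces $t=0$, a contradiction. Hence $t_0\ne0$, the off-diagonal entries of $A$ are nonzero exactly on the edges of $H$, and $A$ is an $H$-matrix. By the Cayley--Hamilton theorem, $A^n=0$.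

Now let $c$ be the largest order of a component of $H$. Apply the above to each component and let $A$ be the direct sum of the resulting matrices. No edge joins two components, so $A$ is an $H$-matrix, and $A^c=0$ because the $c$-th power of each summand is zero. Thus $\nu(H)\le c$. The second statement of (b) follows from (a).
\end{proof}

The bound in (b) is attained by paths, but it can be far from the truth for dense graphs, where a matrix of rank one already has the required shape.

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
For $n=1$ take $A=0$. For $n\ge2$ let $p=(1,\dots,1)^{\top}$ and $q=(1,\dots,1,-(n-1))^{\top}$ in $\mathbb C^n$. These vectors have no zero entries and $q^{\top}p=0$. All entries $p_uq_v$ of $A=pq^{\top}$ are nonzero, so $A$ is a $K_n$-matrix, and $A^2=p(q^{\top}p)q^{\top}=0$. Thus $\nu(K_n)\le2$, and the remaining statements follow from (a).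
\end{proof}

With $a_1=\dots=a_r=2$, the example in (c) is the hypercube of dimension $r+1$, with value $2^r$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(d)]
The graph $P_{m+1}\times P_m$ is isomorphic to $P_m\times P_{m+1}$, and Lemma~\ref{lem:sweep} with $H=P_m$ gives $\rho(P_m\times P_{m+1})\le m$. So the conclusion of (a) fails for $r=1$ and the connected graph $H_1=P_{m+1}$, and ``at most $m$ vertices'' in (b) cannot be weakened to ``at most $m+1$ vertices''.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Hardness Results And Approximation Algorithms For Some Problems On Graphs},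
\texttt{https://www.uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 4147/\allowbreak thesis-Aazami.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\bibitem{hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\end{thebibliography}
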